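# The symmetric inverse semigroup $I_n$ ($n\ge 2$) has no finite basis of identities

## 1. Partial injections, inverse semigroups and identities

Maps act on the right and are composed from left to right: $z\alpha\beta=(z\alpha)\beta$.

**Definition (symmetric inverse semigroup).** A partial injection of a set $V$ is an injective map from a subset $\operatorname{dom}\alpha\subseteq V$ into $V$. All partial injections of $V$ form a semigroup $\mathcal I(V)$ under composition, where $z\alpha\beta$ is defined exactly when $z\alpha$ is defined and lies in $\operatorname{dom}\beta$. The inverse partial bijection of $\alpha$ is $\alpha^{-1}$, and the *rank* of $\alpha$ is $|\operatorname{dom}\alpha|$. We write $I_n=\mathcal I(\{1,\dots,n\})$.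

*Example.* In $I_3$ let $\alpha$ be $1\mapsto 2,\ 2\mapsto 3$. Then $\alpha^2$ is the rank 1 map $1\mapsto 3$, and $\alpha^3=\varnothing$. Also $\alpha\alpha^{-1}$ is the identity map of $\{1,2\}$, and $\alpha^{-1}\alpha$ is the identity map of $\{2,3\}$. In general the rank of $\alpha\beta$ is $|\operatorname{dom}\alpha^{-1}\cap\operatorname{dom}\beta|$, because $\operatorname{dom}\alpha^{-1}$ is the image of $\alpha$. The rank of a product is at most the rank of each factor.

**Definition (inverse semigroup).** An inverse semigroup is an algebra of type $(2,1)$, with a multiplication and a unary operation $x\mapsto x^{-1}$, that satisfies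
$$(xy)z\approx x(yz),\quad (x^{-1})^{-1}\approx x,\quad (xy)^{-1}\approx y^{-1}x^{-1},\quad xx^{-1}x\approx x,\quad xx^{-1}yy^{-1}\approx yy^{-1}xx^{-1}.$$

*Example.* Every $\mathcal I(V)$ and every group is an inverse semigroup. So is every semilattice (commutative semigroup of idempotents), with $x^{-1}=x$.

We use these textbook facts. Idempotents commute, and they are exactly the elements $zz^{-1}$. The *natural order* is $s\le t\iff s=ss^{-1}t$; equivalently, $s=ft$ for some idempotent $f$, or $s=tf$ for some idempotent $f$. It is compatible with multiplication and inversion. In $\mathcal I(V)$, $s\le t$ means that $s$ is a restriction of $t$. A semigroup homomorphism between inverse semigroups preserves inverses. By the axioms, every term in $\cdot$ and ${}^{-1}$ may be rewritten as a nonempty word in variables and inverses of variables.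

**Definition (identity, variety, basis).** An identity $u\approx v$ is a pair of terms. It holds in $S$ if $u$ and $v$ have equal values for all values of the variables in $S$. For an inverse semigroup $S$, $\operatorname{var}S$ is the class of all inverse semigroups that satisfy every identity of $S$. A set $\Sigma$ of identities holding in $S$ is a *basis* for $S$ if all identities of $S$ can be derived from $\Sigma$. By Birkhoff's completeness theorem for equational logic, this means that the algebras satisfying $\Sigma$ are exactly the members of $\operatorname{var} S$. More generally, a variety is a class defined by identities, and a basis of a variety is a set of identities that defines it. A variety or an algebra is *finitely based* if it has a finite basis, and *nonfinitely based* otherwise.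

Every variety is closed under subalgebras, homomorphic images and direct products, hence under subdirect products. For a term $u$ that takes only idempotent values, $u\le xx^{-1}$ abbreviates the identity $u\approx u\,xx^{-1}$. In $\mathcal I(V)$ it says $\operatorname{dom}u\subseteq\operatorname{dom}x$.

*Example.* $I_1=\{\varnothing,\mathrm{id}\}$ is the two-element semilattice. It satisfies $x\approx x^2$. An inverse semigroup satisfying $x\approx x^2$ consists of commuting idempotents, so it is a semilattice. An identity $u\approx v$ holds in $I_1$ only if $u$ and $v$ contain the same variables (otherwise send a variable that occurs on one side only to $\varnothing$ and the others to $\mathrm{id}$), and then it holds in every semilattice. So the inverse semigroup axioms together with $x\approx x^2$ form a finite basis of $I_1$.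

**Definition (the monoid $B_2^1$).** $B_2^1$ is the inverse submonoid of $\mathcal I(\{0,1\})$ that consists of $\varnothing$, the four maps of rank 1, and the identity. It is $\mathcal I(\{0,1\})$ without the transposition.

*Example.* If $\alpha$ is $0\mapsto 1$, then $\alpha^2=\varnothing$. So every element of $B_2^1$ is idempotent or has square $\varnothing$, and $B_2^1$ satisfies $x^2\approx x^3$. After renaming points, $B_2^1\le I_2\le I_n$ for all $n\ge2$.

**Definition (local submonoid, Clifford semigroup).** For an idempotent $e$ of $S$, the local submonoid at $e$ is $eSe$. An inverse semigroup is a *Clifford semigroup* if $aa^{-1}=a^{-1}a$ for all its elements $a$.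

*Example.* Groups and semilattices are Clifford. Let $B_2=B_2^1\setminus\{\mathrm{id}\}$. It is not Clifford, since for $\alpha:0\mapsto1$ the idempotents $\alpha\alpha^{-1}$ and $\alpha^{-1}\alpha$ differ. But each local submonoid of $B_2$ is $\{\varnothing\}$ or $\{e,\varnothing\}$, which is Clifford. In $B_2^1$ the local submonoid at the identity is $B_2^1$ itself, which is not Clifford.

## 2. Finite bases for $I_n$ and the threshold $B_2^1$

Problem 6.4 of "The Finite Basis Problem for Finite Semigroups" asks: *is $I_n$ $(n\ge2)$ finitely based as an inverse semigroup?* Can all laws of composition and inversion of partial injections of an $n$-set be derived from finitely many of them? For $I_2,I_3,I_4$ the answer is known to be no, as a consequence of a result of Kadourek (2003). We determine the answer for every $n\ge2$.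

**Theorem A.** If $n\ge2$ and $\mathcal V$ is a variety of inverse semigroups with $B_2^1\in\mathcal V\subseteq\operatorname{var}I_n$, then $\mathcal V$ has no basis of identities in a bounded number of variables. In particular it is nonfinitely based.

**Corollary.** $I_n$ is nonfinitely based as an inverse semigroup for every $n\ge2$.

The Corollary is Theorem A for $\mathcal V=\operatorname{var}I_n$, since $B_2^1\le I_2\le I_n$. The following supplement, not needed for the Corollary, locates the border between the two kinds of behavior among all finite inverse semigroups.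

**Theorem B.** For a finite inverse semigroup $S$ the following are equivalent:

1. $S$ is finitely based as an inverse semigroup;
2. $B_2^1\notin\operatorname{var}S$;
3. every local submonoid $eSe$ ($e=e^2\in S$) is a Clifford semigroup.

The proof of Theorem A, in Sections 3–10, is self-contained. Theorem B, in Section 11, uses two external facts: the Wagner–Preston theorem and the Oates–Powell theorem.

The plan for Theorem A is a standard scheme, which we record with its reason.

**(2.1)** *If every inverse subsemigroup of $T$ generated by at most $k$ elements lies in $\operatorname{var}B_2^1$, then $T$ satisfies every identity of $B_2^1$ in at most $k$ variables.* Indeed, values of at most $k$ variables in $T$ generate an inverse subsemigroup with at most $k$ generators, and the identity holds there.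

So for every $k$ we want an inverse semigroup $T$, depending on $n$ and $k$, such that $T\notin\operatorname{var}I_n$ although its $k$-generated inverse subsemigroups lie in $\operatorname{var}B_2^1$.

## 3. Identities of $I_2$ by hand

We look for identities that hold in $I_n$ for a reason that depends on $n$. Permutations in $S_2$ satisfy $\pi^2=1$, so consider
$$(dbbd^{-1}x)(dbbd^{-1}x)^{-1}\le xx^{-1}. \tag{3.1}$$

It holds in $I_2$. Let $i$ lie in the domain of the left side and put $s=id$. Extend the partial injection $b$ to a permutation $\pi$ of $\{1,2\}$. Since $sbb$ is defined, $sbb=s\pi^2=s$. So $idbbd^{-1}=sd^{-1}=i$, and $i\in\operatorname{dom}x$.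

It fails in $I_3$. Let $b$ be the cycle $1\mapsto2\mapsto3\mapsto1$, let $d$ be $1\mapsto 1,\ 2\mapsto3$, and let $x$ be $2\mapsto 2$. Then $1d=1$, $1bb=3$, $3d^{-1}=2\in\operatorname{dom}x$, but $1\notin\operatorname{dom}x$.

The identity (3.1) has three variables. To get unbounded numbers of variables, we would like to replace the two copies of $b$ by different variables. The identity with $db_1b_2d^{-1}$ in place of $dbbd^{-1}$ fails already in $B_2^1$: let $d$ and $b_1$ be the identity, let $b_2$ be $0\mapsto 1$ and $x$ be $1\mapsto1$. Then $0db_1b_2d^{-1}=1\in\operatorname{dom}x$, but $0\notin\operatorname{dom}x$. However, a coincidence can be *forced by the pigeonhole principle*. Take $b_1,b_2,b_3$ and, for each pair $i<j$, a variable $d_{ij}$; put $g_{ij}=d_{ij}b_ib_jd_{ij}^{-1}$ and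
$$(g_{12}x)(g_{12}x)^{-1}(g_{13}x)(g_{13}x)^{-1}(g_{23}x)(g_{23}x)^{-1}\le xx^{-1}.\tag{3.2}$$
In $I_2$, extend each $b_i$ to a permutation $\pi_i\in S_2$. As $|S_2|=2$, two of $\pi_1,\pi_2,\pi_3$ agree, say $\pi_i=\pi_j=\pi$ with $i<j$. A point in the domain of the left side lies in $\operatorname{dom}(g_{ij}x)$, and the computation for (3.1) shows that it lies in $\operatorname{dom}x$. So (3.2) is an identity of $I_2$ in 7 variables. Behind it is a triangle, a graph that has no proper coloring with two colors.

## 4. The identity and the semigroup of a hypergraph

We now do this for general $n$. Put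
$$N=\operatorname{lcm}(1,2,\dots,n)\ge2 .$$
The order of every $\pi\in S_n$ divides $N$, so $\pi^N=1$. For $n=2$, $N=2$; for $n=3$, $N=6$.

**Definition ($N$-uniform hypergraph).** A finite $N$-uniform hypergraph $H=(Y,E)$ is a finite set $Y$ of vertices with a set $E$ of $N$-element subsets, called edges. A coloring of $Y$ has a *monochromatic edge* if all vertices of some edge have the same color.

*Example.* For $N=2$ these are graphs, and every 2-coloring of the triangle has a monochromatic edge.

Let $H=(Y,E)$ be a finite $N$-uniform hypergraph with $E\ne\varnothing$ in which every vertex lies in an edge. For every edge fix an ordering $e=(e_1,\dots,e_N)$ of its $N$ distinct vertices.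

**Definition (the semigroup $T(H)$).** Let $V$ consist of a point $r$ and, for each $e\in E$, points $[e,0],\dots,[e,N],p_e,q_e$, all distinct. The set $P_e=\{[e,0],\dots,[e,N]\}$ is called a *path*. The *letters* are the following partial injections of $V$:

* $x$: $p_e\mapsto q_e$ for all $e\in E$;
* $d_e$ (for $e\in E$): $r\mapsto[e,0]$, $p_e\mapsto[e,N]$;
* $b_y$ (for $y\in Y$): $[e,i-1]\mapsto[e,i]$ whenever $e\in E$ and $e_i=y$.

A *signed letter* is a letter or the inverse of a letter. $T(H)\le\mathcal I(V)$ is the inverse subsemigroup generated by the letters.

*Example.* Let $N=2$ and let $H$ have one edge $e=(y,w)$. There are six points, and $d_e:r\mapsto[e,0],\,p_e\mapsto[e,2]$, $b_y:[e,0]\mapsto[e,1]$, $b_w:[e,1]\mapsto[e,2]$, $x:p_e\mapsto q_e$. Hence $d_eb_yb_wd_e^{-1}$ takes $r$ to $p_e$: we go down to the beginning of the path, walk along it, and come up at $p_e$ and not at $r$. In general there is one such route from $r$ to $p_e$ for each edge, and $b_y$ acts on all paths $P_e$ with $y\in e$ at once.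

With the letters as variables, put
$$g_e=d_e\,b_{e_1}b_{e_2}\cdots b_{e_N}\,d_e^{-1},\qquad u_H=\prod_{e\in E}(g_ex)(g_ex)^{-1}\quad\text{(in any order)}.$$

**Proposition 1.** If every coloring of $Y$ with $n!$ colors has a monochromatic edge, then the identity $u_H\le xx^{-1}$ holds in $I_n$ and fails in $T(H)$. So $T(H)\notin\operatorname{var}I_n$.

*Proof.* **Step 1: failure in $T(H)$.** We evaluate each variable as the letter of the same name. For every $e$ we have $r\mapsto[e,0]\mapsto[e,1]\mapsto\cdots\mapsto[e,N]\mapsto p_e$ under $d_e,b_{e_1},\dots,b_{e_N},d_e^{-1}$. So $rg_e=p_e\in\operatorname{dom}x$, and $(g_ex)(g_ex)^{-1}$ fixes $r$. Hence $r\in\operatorname{dom}u_H$, but $r\notin\operatorname{dom}x$.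

**Step 2: validity in $I_n$.** We repeat the argument for (3.2). Let the variables take values $\xi,\delta_e,\beta_y\in I_n$ and let $i$ lie in the domain of the value of $u_H$. Extend each $\beta_y$ to a permutation $\pi_y\in S_n$, and color $y$ by $\pi_y$. As $|S_n|=n!$, some edge $e$ is monochromatic: $\pi_y=\pi$ for all $y\in e$. Now $i\in\operatorname{dom}(\delta_e\beta_{e_1}\cdots\beta_{e_N}\delta_e^{-1}\xi)$. Put $s=i\delta_e$. Then $s\beta_{e_1}\cdots\beta_{e_N}=s\pi^N=s$. So $i\delta_e\beta_{e_1}\cdots\beta_{e_N}\delta_e^{-1}=s\delta_e^{-1}=i$, and $i\in\operatorname{dom}\xi$. The value of $u_H$ is a product of commuting idempotents, hence idempotent, and its domain lies in $\operatorname{dom}\xi=\operatorname{dom}\xi\xi^{-1}$. $\square$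

### The complete hypergraph, and why it is not enough

The direct choice is the complete hypergraph: a large set $Y$, with all its $N$-subsets as edges. Put $M=(N-1)\,n!+1$. If $|Y|\ge M$, then in every coloring with $n!$ colors some class has at least $N$ vertices, so Proposition 1 applies, and the number of variables grows with $|Y|$.

But the local part of the plan breaks. Choose $Y_0\subseteq Y$ with $|Y_0|=M$ and let $H_0$ be the complete hypergraph on $Y_0$. The identity $u_{H_0}\le xx^{-1}$ holds in $I_n$ by Proposition 1, and it fails in $T(H)$ at the point $r$, by Step 1 of the proof, applied to the edges inside $Y_0$. So the $1+M+\binom MN$ letters $x$, $b_y$ ($y\in Y_0$), $d_e$ ($e\subseteq Y_0$) generate an inverse subsemigroup of $T(H)$ outside $\operatorname{var}I_n$. Their number does not depend on $|Y|$; for $n=2$ it is $7$. Once $k$ reaches this number, (2.1) cannot be used with $T(H)$, however large $Y$ is.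

The culprit is a small piece of $H$ that by itself is already hard to color. We need a hypergraph that has no good $n!$-coloring globally, but in which any $k$ vertices see only a forest.

## 5. Hypergraphs without short cycles and without good colorings

**Definition (Berge cycle).** A Berge cycle of length $l\ge2$ in a hypergraph consists of distinct vertices $y_1,\dots,y_l$ and distinct edges $f_1,\dots,f_l$ with $y_i,y_{i+1}\in f_i$ (indices mod $l$).

*Example.* The triples $\{1,2,3\}$ and $\{1,2,4\}$ form a Berge cycle of length 2 with $y_1=1$, $y_2=2$. The triples $\{1,2,3\},\{3,4,5\},\{5,6,1\}$ contain one of length 3 but none of length 2. Absence of 2-cycles is exactly *linearity*: $|e\cap f|\le1$ for distinct edges $e,f$.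

**Lemma 2** (Erdős–Hajnal, Lovász). For all $N\ge2$, $g\ge2$, $c\ge1$ there is a finite $N$-uniform hypergraph with no Berge cycle of length $\le g$ such that every coloring of its vertices with $c$ colors has a monochromatic edge.

*Proof.* **Step 1: a random hypergraph has few short cycles.** On $m$ vertices take each $N$-set as an edge independently with probability $p=m^{-(N-1)+\varepsilon}$, where $\varepsilon=1/(2g)$. For a cycle of length $l$ there are at most $m^l$ choices of its vertices, and each $f_i$ contains two prescribed vertices, so it can be chosen in at most $m^{N-2}$ ways. The $l$ edges are distinct, so all are present with probability $p^l$. The expected number of Berge cycles of length $l\le g$ is therefore at most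
$$m^l\,m^{l(N-2)}\,p^l=m^{l\varepsilon}\le m^{1/2}.$$
Summing over $2\le l\le g$, the expected number of cycles of length $\le g$ is at most $gm^{1/2}$. By Markov's inequality, with probability at least $1/2$ there are at most $2gm^{1/2}$ of them, and $2gm^{1/2}\le m/2$ for large $m$.

**Step 2: every fairly large set contains an edge.** Put $a=\lceil m/(2c)\rceil$. There are at most $2^m$ sets of size $a$, so the probability that some $a$-set contains no edge is at most
$$2^m(1-p)^{\binom aN}\le\exp\Bigl(m\ln2-p\tbinom aN\Bigr).$$
For large $m$ we have $a\ge N$ and $\binom aN\ge(a/N)^N\ge\bigl(m/(2cN)\bigr)^N$, so $p\binom aN\ge m^{1+\varepsilon}/(2cN)^N$. This dominates $m\ln2$, and the probability tends to $0$.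

**Step 3: delete the short cycles.** By Steps 1 and 2, for large $m$ with positive probability there are at most $m/2$ short cycles and every $a$-set contains an edge. Fix such a hypergraph. Delete one of the vertices $y_i$ from each short cycle, and keep the edges that lie inside the remaining set, which has at least $m/2$ vertices. A short cycle of the new hypergraph would be a short cycle of the old one with none of its vertices deleted, so there is none. In any coloring of the remaining vertices with $c$ colors some class has at least $m/(2c)$ vertices, hence at least $a$, so it contains an edge. That edge lies inside the remaining set, so it was kept. $\square$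

**Standing choice.** From now on until Section 10, fix $n\ge2$ and $k\ge1$. By Lemma 2, let $H=(Y,E)$ be a finite $N$-uniform hypergraph with no Berge cycle of length $\le\max(k,3)$ such that every coloring of $Y$ with $n!$ colors has a monochromatic edge; in particular $E\ne\varnothing$. We may delete vertices that lie in no edge, since a coloring of the rest extends to them; so every vertex lies in an edge. $H$ is linear. Put $T=T(H)$. By Proposition 1, $T\notin\operatorname{var}I_n$.

## 6. Elements of rank at least 2 in $T$

This section shows that beyond rank 1, the semigroup $T$ contains almost nothing but its letters. Hence a $k$-generated subsemigroup involves at most $k$ letters in an essential way.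

**Lemma 3.** Every element of $T$ of rank $\ge2$ is one of $\lambda,\lambda^{-1},\lambda\lambda^{-1},\lambda^{-1}\lambda$ with $\lambda$ a letter.

*Proof.* **Step 1: domains of distinct signed letters meet in at most one point.** The domains are
$$\operatorname{dom}x=\{p_e\}_{e\in E},\quad \operatorname{dom}x^{-1}=\{q_e\}_{e\in E},\quad \operatorname{dom}d_e=\{r,p_e\},\quad \operatorname{dom}d_e^{-1}=\{[e,0],[e,N]\},$$
$$\operatorname{dom}b_y=\{[e,i-1]:e_i=y\},\quad \operatorname{dom}b_y^{-1}=\{[e,i]:e_i=y\}.$$
The possibly nonempty intersections for distinct signed letters are: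

* $\operatorname{dom}x\cap\operatorname{dom}d_e=\{p_e\}$;
* $\operatorname{dom}d_e\cap\operatorname{dom}d_f=\{r\}$ for $e\ne f$;
* $\operatorname{dom}d_e^{-1}\cap\operatorname{dom}b_y\subseteq\{[e,0]\}$, since no $[e,N]$ lies in $\operatorname{dom}b_y$;
* $\operatorname{dom}d_e^{-1}\cap\operatorname{dom}b_y^{-1}\subseteq\{[e,N]\}$, since no $[e,0]$ lies in $\operatorname{dom}b_y^{-1}$;
* $\operatorname{dom}b_y\cap\operatorname{dom}b_w^{-1}=\{[e,i]:e_{i+1}=y,\ e_i=w\}$. If $y=w$ this is empty, as the vertices of $e$ are listed without repetition. If $y\ne w$, then $e$ contains both $y$ and $w$; by linearity there is at most one such $e$, and $i$ is the position of $w$ in it. So there is at most one point.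

For $y\ne w$ we have $\operatorname{dom}b_y\cap\operatorname{dom}b_w=\varnothing$ and $\operatorname{dom}b_y^{-1}\cap\operatorname{dom}b_w^{-1}=\varnothing$, because $e_i$ cannot be both $y$ and $w$. All other pairs are disjoint by inspection.

**Step 2: words of rank at least 2.** For signed letters $\lambda,\mu$ the rank of $\lambda\mu$ is $|\operatorname{dom}\lambda^{-1}\cap\operatorname{dom}\mu|$. By Step 1 it is at most 1 unless $\mu=\lambda^{-1}$. The rank of a word is at most the rank of each two-letter factor. So a word that represents an element of rank $\ge2$ has the form $\lambda\lambda^{-1}\lambda\cdots$ with a signed letter $\lambda$. As $\lambda\lambda^{-1}\lambda=\lambda$, it equals $\lambda$ or $\lambda\lambda^{-1}$. $\square$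

Without linearity the last intersection could be large, and Lemma 3 would break down there.

## 7. Two-colorings as tests for membership in $\operatorname{var}B_2^1$

We need a tool that places a given semigroup of partial injections in $\operatorname{var}B_2^1$. A coloring $c:V\to\{0,1\}$ turns a partial injection of $V$ into a relation on $\{0,1\}$; if these relations lie in $B_2^1$, the identities of $B_2^1$ give information about the original maps. With enough colorings, they give all of it.

**Definition (shadow).** For $c:V\to\{0,1\}$ and $w\in\mathcal I(V)$ let
$$\bar w^c=\{(c(z),c(zw)):z\in\operatorname{dom}w\},$$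
a relation on $\{0,1\}$. Note that $\overline{w^{-1}}^{\,c}=(\bar w^c)^{-1}$, and that $\bar w^c$, when it is a partial map, has domain $c(\operatorname{dom}w)$.

*Example.* Let $w$ be $1\mapsto2,\ 3\mapsto4$. For the coloring $c_1$ with value $0$ on $1,3$ and $1$ on $2,4$, the shadow is the rank 1 map $0\mapsto1$. For $c_2$ with value $0$ on $1,2$ and $1$ on $3,4$, it is the identity. Both are in $B_2^1$. On the other hand, let $w$ be $1\mapsto2,\ 2\mapsto3$. If $c(1)=0$ and $c(2)=1$, the shadow contains $(0,1)$ and $(1,c(3))$, and it is $\{(0,1),(1,1)\}$ or the transposition; neither is in $B_2^1$. By symmetry $c(1)=1,c(2)=0$ also fails, and likewise $c(1)=c(2)\ne c(3)$, which gives two different values at $c(2)$. So only constant colorings are allowed here.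

**Lemma 4.** Let $W\subseteq\mathcal I(V)$ and let $\mathcal C\ne\varnothing$ be a set of maps $V\to\{0,1\}$ with $\bar w^c\in B_2^1$ for all $w\in W$, $c\in\mathcal C$. Suppose

(i) for distinct $z,z'\in V$ some $c\in\mathcal C$ has $c(z)\ne c(z')$;

(ii) for $w\in W\cup W^{-1}$ and $z\in V\setminus\operatorname{dom}w$ some $c\in\mathcal C$ has $c(z)\notin c(\operatorname{dom}w)$.

Then the inverse semigroup $\langle W\rangle$ lies in $\operatorname{var}B_2^1$.

*Example.* In the first example above, $\mathcal C=\{c_1,c_2\}$ satisfies (i), since the pairs $(c_1(z),c_2(z))$ for $z=1,2,3,4$ are $(0,0),(1,0),(0,1),(1,1)$. It satisfies (ii) by $c_1$, which is $0$ on $\operatorname{dom}w=\{1,3\}$ and $1$ on $\operatorname{dom}w^{-1}=\{2,4\}$. So $\langle w\rangle\in\operatorname{var}B_2^1$. In the second example (i) fails for every admissible $\mathcal C$, and the conclusion is false too: $w^2\ne\varnothing=w^3$, while $B_2^1$ satisfies $x^2\approx x^3$.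

*Proof.* **Step 1: reduction to words over $W$.** Given an identity of $B_2^1$ and values of its variables in $\langle W\rangle$, write the values as words over $W\cup W^{-1}$ and substitute. The result is a pair of words $u,v$ over $W\cup W^{-1}$ such that $u\approx v$, with the elements of $W$ as variables, holds in $B_2^1$. It suffices to show $u=v$ in $\mathcal I(V)$.

**Step 2: passing to shadows.** For a word $u$ let $\bar u^c$ be the product in $B_2^1$ of the shadows of its factors. This is the value of $u$ when each variable $w\in W$ takes the value $\bar w^c$. As $u\approx v$ holds in $B_2^1$, $\bar u^c=\bar v^c$ for all $c\in\mathcal C$. Let $zu=z'$. Following the route from $z$ to $z'$ factor by factor gives $c(z)\bar u^c=c(z')$. Hence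
$$c(z)\bar v^c=c(z')\qquad\text{for all }c\in\mathcal C.\tag{7.1}$$

**Step 3: $zv$ is defined.** Let $v=w_1\cdots w_l$ with $w_i\in W\cup W^{-1}$. If $zv$ were undefined, there would be an $i$ such that $t=zw_1\cdots w_{i-1}$ is defined and $t\notin\operatorname{dom}w_i$ (for $i=1$, $t=z$). By (ii) choose $c\in\mathcal C$ with $c(t)\notin c(\operatorname{dom}w_i)=\operatorname{dom}\bar w_i^c$. Since $c(z)\bar w_1^c\cdots\bar w_{i-1}^c=c(t)$, $c(z)\bar v^c$ is undefined, against (7.1).

**Step 4: $zv=z'$.** As in Step 2, $c(zv)=c(z)\bar v^c=c(z')$ for all $c\in\mathcal C$. By (i), $zv=z'$.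

So $u\subseteq v$ as maps. By symmetry $u=v$. $\square$

## 8. Colorings of $V$ compatible with the letters

The aim of Sections 8–10 is the following.

**Proposition 5.** Every inverse subsemigroup of $T$ generated by at most $k$ elements lies in $\operatorname{var}B_2^1$.

**Step 1: reduction to $k$ letters.** By Lemma 3, each generator has rank $\le1$ or is one of $\lambda,\lambda^{-1},\lambda\lambda^{-1},\lambda^{-1}\lambda$ for a letter $\lambda$. So the subsemigroup is contained in $\langle K\cup R\rangle$, where $R$ is the set of all maps of rank $\le1$ in $\mathcal I(V)$ and $K$ is a set of at most $k$ letters. We fix $K$ and apply Lemma 4 to $W=K\cup R$.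

**Step 2: which colorings are allowed.** We translate the requirement on shadows. An *edge of a letter* $\lambda$ is a pair $z\mapsto z\lambda$, and its *type* under $c$ is $c(z)\to c(z\lambda)$. Say that $\lambda$ *preserves* $c$ if all its edges have type $0\to0$ or $1\to1$, and that $\lambda$ is *good* for $c$ if it preserves $c$ or all its edges have one and the same type. If $\lambda$ preserves $c$, then $\bar\lambda^c$ is contained in the identity of $\{0,1\}$; if all its edges have the same type, then $\bar\lambda^c$ has rank 1. Either way $\bar\lambda^c\in B_2^1$. A map of rank $\le1$ has a shadow with at most one pair, which is in $B_2^1$ for every $c$. So let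
$$\mathcal C=\{c:V\to\{0,1\}\ :\ \text{every }\lambda\in K\text{ is good for }c\},$$
the set of *$K$-admissible* colorings. Call $c$ *universal* if every letter is good for $c$. Universal colorings are in $\mathcal C$, whatever $K$ is.

*Example.* Constant colorings are universal. For a nonconstant one, walk along a path $P_e$: where the color changes, at the edge of $b_{e_i}$ say, the letter $b_{e_i}$ must make the same change on every other path through the vertex $e_i$.

**Step 3: a supply of universal colorings.** We list six families and check each. Letters that are not mentioned preserve the coloring.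

**Coloring A.** Value $0$ on all $q_e$, and $1$ elsewhere. All $x$-edges are $1\to0$. All edges of the $d_e$ and $b_y$ are $1\to1$.

**Coloring B.** Value $0$ on all $P_e$, and $1$ elsewhere. Both edges $r\mapsto[e,0]$ and $p_e\mapsto[e,N]$ of each $d_e$ are $1\to0$. The $b$-edges are $0\to0$ and the $x$-edges $1\to1$.

**Coloring $\mathrm C_f$** ($f\in E$). Value $0$ on $P_f$, and $1$ elsewhere. Both $d_f$-edges are $1\to0$; for $e\ne f$ the $d_e$-edges are $1\to1$. Every $b$-edge lies inside one path, so it is $0\to0$ or $1\to1$. The $x$-edges are $1\to1$.

**Coloring $\mathrm D_y$** ($y\in Y$). For every edge $e\ni y$, with $y=e_i$, value $0$ on $[e,j]$ for $j\ge i$ and on $p_e,q_e$; value $1$ elsewhere. On a path $P_e$ with $y\in e$ the value changes exactly once, at the $b_y$-edge $[e,i-1]\mapsto[e,i]$; on other paths it is constantly $1$. So all $b_y$-edges are $1\to0$, and the other $b$'s preserve the coloring. If $y\in e$, the $d_e$-edge from $r$ is $1\to1$ because $i\ge1$, and the one from $p_e$ is $0\to0$ because $N\ge i$. If $y\notin e$, both are $1\to1$. So every $d_e$ preserves the coloring. So does $x$, as $c(p_e)=c(q_e)$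 for all $e$.

**Coloring $\mathrm E_{e,y,w}$** ($y\ne w$ in $e\in E$). Value $0$ on $P_{e'}$ for all $e'\ni y$ with $e'\ne e$. For every $f\ni w$, with $w=f_i$, value $0$ on $[f,j]$ for $j\ge i$ and on $p_f,q_f$. Value $1$ elsewhere. By linearity no such $e'$ contains $w$, since $e'\cap e=\{y\}$. So the two prescriptions concern different paths, and $c(p_{e'})=1$.

* For $e'\ni y$, $e'\ne e$, both $d_{e'}$-edges are $1\to0$. For $f\ni w$ the $d_f$-edges are $1\to1$ and $0\to0$ as in $\mathrm D_w$; the remaining $d$-edges are $1\to1$.
* All $b_w$-edges lie in paths $P_f$ with $f\ni w$, and they are $1\to0$.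
* On the paths $P_{e'}$ the value is constant, on the paths $P_f$ with $f\ni w$ (including $P_e$) it changes only at the $b_w$-edge, and on the rest it is constantly $1$. So every $b_{y'}$ with $y'\ne w$, including $b_y$, preserves the coloring.
* $x$ preserves it, as $c(p_f)=c(q_f)$ for all $f$.

**Coloring $\mathrm F_{e,j}$** ($e\in E$, $0<j<N$). Let $w=e_j$. For each edge $f\ni w$ choose a vertex $w_f\in f\setminus\{w\}$, with $w_e=e_{j+1}$. Put $c(r)=1$.

* If $f\ni w$, let $w=f_l$ and $w_f=f_{l'}$. If $l<l'$, the value of $[f,i]$ is $0$ for $i<l$, $1$ for $l\le i<l'$, and $0$ for $i\ge l'$. If $l'<l$, it is $1$ for $i<l'$, $0$ for $l'\le i<l$, and $1$ for $i\ge l$. In both cases $p_f,q_f$ have value $1$.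
* If $f\not\ni w$, then $f$ contains at most one of the vertices $w_{e'}$ ($e'\ni w$). Indeed, suppose $w_{e'}\ne w_{e''}$ both lie in $f$. The vertices $w,w_{e'},w_{e''}$ are distinct. The edges $e',f,e''$ are distinct, since $w_{e'}\neq w_{e''}$ gives $e'\ne e''$, and $w\notin f$. They form a Berge cycle of length 3, as $w,w_{e'}\in e'$, $w_{e'},w_{e''}\in f$, $w_{e''},w\in e''$. There is none. If $f$ contains one of these vertices, at position $l'$, put $1$ on $[f,i]$ for $i<l'$, and $0$ on $[f,i]$ for $i\ge l'$ and on $p_f,q_f$. If $f$ contains none, put $1$ on $P_f\cup\{p_f,q_f\}$.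

Let us check that $\mathrm F_{e,j}$ is universal.

* $b_w$: its edge in $P_f$, $f\ni w$, is $[f,l-1]\mapsto[f,l]$. If $l<l'$ it is $0\to1$; if $l'<l$, then $l-1\ge l'$ and it is again $0\to1$. So all $b_w$-edges are $0\to1$.
* $b_y$ with $y=w_{e'}$ for some $e'\ni w$: let $f\ni y$. If $f\ni w$, then $f=e'$ by linearity, as both contain $y$ and $w$; the $b_y$-edge is $[f,l'-1]\mapsto[f,l']$, of type $1\to0$ in both cases. If $f\not\ni w$, then $y$ is the one vertex of this kind in $f$, and the $b_y$-edge in $P_f$ is $1\to0$. So all $b_y$-edges are $1\to0$.
* Other $b$'s: along each path the value changes only at the edges just treated, so they preserve $c$.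
* $x$ preserves $c$, since $c(p_f)=c(q_f)$ for all $f$.
* $d_f$ with $f\ni w$: if $l<l'$, then $[f,0]$ and $[f,N]$ have value $0$ (as $0<l$, $N\ge l'$) and both $d_f$-edges are $1\to0$. If $l'<l$, both points have value $1$, and both edges are $1\to1$.
* $d_f$ with $f\not\ni w$: the edge from $r$ is $1\to1$ (as $l'\ge1$), and the one from $p_f$ is $0\to0$ or $1\to1$.

In the path $P_e$ we have $l=j$ and $l'=j+1$, so in $P_e$ the coloring $\mathrm F_{e,j}$ has value $1$ at $[e,j]$ and $0$ at all other points. This is its purpose.

## 9. Separating points and domains

**Step 4: condition (i) of Lemma 4.** We separate any two points $z\ne z'$ of $V$ by a universal coloring.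

* Exactly one of them lies in $P_e$, for some $e$: $\mathrm C_e$.
* $z=[e,i]$, $z'=[e,j]$, $i<j$: $\mathrm D_{e_j}$, with value $1$ at $z$ and $0$ at $z'$.
* Neither lies in a path, and exactly one is of the form $q_e$: $\mathrm A$.
* $\{z,z'\}=\{p_e,p_f\}$ or $\{q_e,q_f\}$ with $e\ne f$: $\mathrm D_y$ with $y\in e\setminus f$.
* $\{z,z'\}=\{r,p_e\}$: $\mathrm D_y$ with $y\in e$, with value $1$ at $r$ and $0$ at $p_e$.

**Step 5: condition (ii), except for one pair.** We must separate a point $z$ from a whole domain $\operatorname{dom}w$ that does not contain it, with $w\in W\cup W^{-1}$. If $w$ has rank 1, this is (i). If $w=\varnothing$, any $c\in\mathcal C$ will do. The rest are the maps $\mu\in K\cup K^{-1}$. We exhibit $c\in\mathcal C$ that is constant on $\operatorname{dom}\mu$ and takes the other value at $z\notin\operatorname{dom}\mu$.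

* $\mu=x^{-1}$, with domain $\{q_e:e\in E\}$: $\mathrm A$.
* $\mu=d_e$, with domain $\{r,p_e\}$. If $z$ is in a path: $\mathrm B$. If $z=q_f$: $\mathrm A$. If $z=p_f$, $f\ne e$: $\mathrm D_y$ with $y\in f\setminus e$, with value $0$ at $p_f$ and $1$ at $r,p_e$.
* $\mu=d_e^{-1}$, with domain $\{[e,0],[e,N]\}$. If $z$ is not in a path: $\mathrm B$. If $z\in P_f$, $f\ne e$: $\mathrm C_f$. If $z=[e,j]$, $0<j<N$: $\mathrm F_{e,j}$, where $[e,0],[e,N]$ have value $0$ and $[e,j]$ has value $1$.
* $\mu=b_y$, with domain $\{[e,i-1]:e_i=y\}$. If $z$ is not in a path: $\mathrm B$. If $z\in P_f$ with $y\notin f$: $\mathrm C_f$. Otherwise $z=[e,j]$ with $y=e_i$ and $j\ne i-1$. If $j\ge i$: $\mathrm D_y$, with value $1$ on the domain and $0$ at $z$. If $j<i-1$, then $i\ge2$; take $\mathrm E_{e,y,w}$ with $w=e_{i-1}$. The domain points in the paths $P_{e'}$, $y\in e'\ne e$, have value $0$; $[e,i-1]$ has value $0$, since $w$ is at position $i-1$; and $[e,j]$ has value $1$.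
* $\mu=b_y^{-1}$, with domain $\{[e,i]:e_i=y\}$. If $z$ is not in a path: $\mathrm B$. If $z\in P_f$ with $y\notin f$: $\mathrm C_f$. Otherwise $z=[e,j]$ with $y=e_i$ and $j\ne i$. If $j<i$: $\mathrm D_y$, with value $0$ on the domain and $1$ at $z$. If $j>i$: $\mathrm D_w$ with $w=e_j$. Then $z$ has value $0$ and $[e,i]$ has value $1$; the domain points in $P_{e'}$, $y\in e'\ne e$, have value $1$, because $w\notin e'$ by linearity.
* $\mu=x$, with domain $\{p_e:e\in E\}$. If $z=q_f$: $\mathrm A$. If $z$ is in a path: $\mathrm B$.

The only case left is $\mu=x$, $z=r$.

*Remark.* For this case no universal coloring can work. If some universal $c$ had $c(r)\notin c(\operatorname{dom}x)$, then Lemma 4, with all letters as $W$ and all universal colorings as $\mathcal C$, would put $T$ in $\operatorname{var}B_2^1\subseteq\operatorname{var}I_n$, because Steps 4 and 5 use universal colorings only. This contradicts Proposition 1. So here we must use that $K$ is small.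

## 10. Coloring the root: a selection in a forest, and the proof of Theorem A

We want $c(r)=1$ and $c(p_e)=0$ for all $e$. On each path the value should drop once from $1$ to $0$, at the edge of some $b_{y_e}$ with $y_e\in e$. If $b_{y_e}\in K$, then the drop must occur at $y_e$ on *every* path through that vertex. If $b_{y_e}\notin K$, there is no condition. So let
$$L=\{y\in Y:b_y\in K\},\qquad |L|\le k .$$

**Step 6: a transversal.** We show: *there is $C\subseteq L$ with $|C\cap e|\le1$ for all $e\in E$ and $|C\cap e|=1$ for all $e\subseteq L$.*

*Example.* Let $N=2$ and let $L=\{1,2,3\}$ contain the edges $\{1,2\}$ and $\{2,3\}$ only. Then $C=\{2\}$ works. If $L$ were a triangle, no $C$ would exist: each vertex lies in two of the three edges, so counting incidences gives $2|C|=3$. This is the failure for short cycles seen in Section 4 from the other side.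

Consider the bipartite incidence graph whose nodes are the elements of $L$ and the edges $e$ with $|e\cap L|\ge2$. A cycle in it would pass through $l\ge2$ distinct elements of $L$ and $l$ distinct edges. It would be a Berge cycle of $H$ of length $l\le|L|\le k$, and there is none. So the graph is a forest. Every component contains an element of $L$; root it there and put the roots outside $C$. Now proceed away from the roots. When we reach an edge-node $f$, its parent $y\in L$ is already decided, and its children, which are the other elements of $f\cap L$ and at least one in number, are not.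

* If $y\notin C$ and $f\subseteq L$, put exactly one child of $f$ into $C$.
* Otherwise put no child of $f$ into $C$.

Every element of $L$ that is not a root is the child of exactly one edge-node, so $C$ is well defined. Let $|f\cap L|\ge2$. If $y\in C$, then $C\cap f=\{y\}$. If $y\notin C$, then $|C\cap f|$ is $1$ or $0$ according as $f\subseteq L$ or not. So the claim holds for $f$. If $|e\cap L|\le1$, then $|C\cap e|\le1$, and $e\not\subseteq L$ as $N\ge2$; so the claim holds for $e$ as well.

**Step 7: the coloring G.** It settles the remaining case. For each $e\in E$ let $y_e$ be the element of $C\cap e$ if this set is nonempty. Otherwise $e\not\subseteq L$ by Step 6, and we let $y_e$ be any element of $e\setminus L$. Let $y_e=e_i$ and put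
$$c([e,j])=1\ (j<i),\qquad c([e,j])=0\ (j\ge i),\qquad c(p_e)=c(q_e)=0,\qquad c(r)=1.$$

* $x$ preserves $c$: its edges are $0\to0$.
* Every $d_e$ preserves $c$: the edge from $r$ is $1\to1$ as $i\ge1$, and the edge from $p_e$ is $0\to0$ as $i\le N$.
* If $y\in C$, then $C\cap e=\{y\}$ and $y_e=y$ for all $e\ni y$. So all $b_y$-edges are $1\to0$.
* If $y\in L\setminus C$, then $y_e\ne y$ for all $e\ni y$, because $y_e\in C$ or $y_e\notin L$. On $P_e$ the value changes only at the $b_{y_e}$-edge, so $b_y$ preserves $c$.

So every letter in $K$ is good for $c$, and $c\in\mathcal C$. As $c(r)=1$ and $c(p_e)=0$ for all $e$, the pair $\mu=x$, $z=r$ in (ii) is done.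

All hypotheses of Lemma 4 hold for $W=K\cup R$. So $\langle K\cup R\rangle\in\operatorname{var}B_2^1$, and so does every inverse subsemigroup of it. This proves Proposition 5. $\square$

**Proof of Theorem A.** Let $B_2^1\in\mathcal V\subseteq\operatorname{var}I_n$, and suppose $\mathcal V$ has a basis of identities each in at most $k$ variables. Take $T$ as above for these $n,k$. Each identity of the basis holds in $B_2^1$, since $B_2^1\in\mathcal V$. It has at most $k$ variables, so by Proposition 5 and (2.1) it holds in $T$. Hence $T\in\mathcal V\subseteq\operatorname{var}I_n$, which contradicts Proposition 1. A finite basis would involve a bounded number of variables, so $\mathcal V$ is nonfinitely based. $\square$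

With $\mathcal V=\operatorname{var}I_n$ this gives the Corollary: for every $n\ge2$, $I_n$ is nonfinitely based as an inverse semigroup.

## 11. Finite inverse semigroups whose variety omits $B_2^1$

We prove Theorem B. We recall a few more notions.

**Definition ($\mathcal D$-classes, maximal subgroups).** In an inverse semigroup, $s\mathrel{\mathcal D}t$ means that there is $a$ with $aa^{-1}=ss^{-1}$ and $a^{-1}a=tt^{-1}$. In particular $s\mathrel{\mathcal D}ss^{-1}\mathrel{\mathcal D}s^{-1}s$. The maximal subgroup at an idempotent $f$ is $\{s:ss^{-1}=s^{-1}s=f\}$. In a finite semigroup, $\mathcal D$ coincides with the relation $\mathcal J$, which for an inverse semigroup $S$ reads $s\mathrel{\mathcal J}t\iff SsS=StS$.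

*Example.* In $I_n$, $\mathcal D$-classes consist of all maps of a given rank, and the maximal subgroup at an idempotent of rank $m$ is isomorphic to $S_m$ (trivial for $m=0$).

**Definition (Brandt semigroup).** For a group $G$ and a set $J\ne\varnothing$, $B(G,J)=(J\times G\times J)\cup\{0\}$ with $(i,g,j)(j,h,l)=(i,gh,l)$, all other products being $0$. It is an inverse semigroup with $(i,g,j)^{-1}=(j,g^{-1},i)$, and its nonzero idempotents are $(i,1,i)$.

*Example.* $B(\{1\},\{1,2\})\cong B_2$, where $(i,1,j)$ corresponds to a rank 1 map. If $|J|=1$, then $B(G,J)\cong G^0$, the group $G$ with a zero added.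

Condition (3) is an identity. Since idempotents are the elements $zz^{-1}$, it says that $S$ satisfies
$$\sigma:\quad tt^{-1}\approx t^{-1}t,\qquad\text{where } t=zz^{-1}x\,zz^{-1}.$$

### The implications (1)⇒(2), (3)⇒(2) and (2)⇒(3)

**(1)⇒(2).** We use Theorem A. Let $S$ be finite with $B_2^1\in\operatorname{var}S$. By Wagner–Preston, $S$ embeds in $\mathcal I(S)$, hence in $I_n$ with $n=\max(2,|S|)$. So $B_2^1\in\operatorname{var}S\subseteq\operatorname{var}I_n$, and $S$ is nonfinitely based by Theorem A.

**(3)⇒(2).** This follows from the other implications, but there is a direct reason. $\sigma$ fails in $B_2^1$ for $z=1$ (the identity) and $x$ the map $0\mapsto1$. So if $S$ satisfies $\sigma$, then $B_2^1\notin\operatorname{var}S$.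

**(2)⇒(3).** We prove the contrapositive: from a local submonoid that is not Clifford we extract $B_2^1$.

**Step 1: comparable $\mathcal D$-related idempotents of a finite inverse semigroup are equal.** Let $h=bb^{-1}\le h'=b^{-1}b$. The map $j\mapsto b^{-1}jb$ is a bijection from the idempotents below $h$ to those below $h'$, with inverse $j\mapsto bjb^{-1}$. The first set is contained in the second and both are finite of the same size, so they are equal, and $h=h'$.

**Step 2: six classes.** Let $a\in eSe$ with $f:=aa^{-1}\ne g:=a^{-1}a$. Then $f,g\le e$. Let
$$I=\{s\in eSe: SsS\subsetneq SfS\}.$$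
It is closed under inversion, because $s^{-1}=s^{-1}ss^{-1}$ gives $Ss^{-1}S= SsS$, and it is closed under multiplication by elements of $eSe$. We have:

* $fg\in I$. Clearly $SfgS\subseteq SfS$. If equality held, then $fg\mathrel{\mathcal J}f$, so $fg\mathrel{\mathcal D}f$ by finiteness; as $fg\le f$, Step 1 gives $fg=f$, that is, $f\le g$. As $f\mathrel{\mathcal D}g$, Step 1 gives $f=g$, a contradiction.
* $f,g,a,a^{-1}\notin I$, as they generate the same ideal. Since $SfS\subseteq SeS$, also $e\notin I$.
* $e\ne f$ and $e\ne g$: otherwise $f,g$ would be comparable, hence equal by Step 1.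
* $a$ and $a^{-1}$ are distinct and not idempotent: if $a=a^{-1}$, or if $a$ or $a^{-1}$ is idempotent, then $f=g$.

**Step 3: the quotient.** The products $aa=a(gf)a$, $af=a(gf)$, $ga=(gf)a$ lie in $I$, and so do their inverses $a^{-1}a^{-1}$, $fa^{-1}$, $a^{-1}g$, and $fg=gf$. The other products of $f,g,a,a^{-1}$ are $ff=f$, $gg=g$, $fa=ag=a$, $ga^{-1}=a^{-1}f=a^{-1}$, $aa^{-1}=f$, $a^{-1}a=g$, and $e$ acts as identity. So $U=\{e,f,g,a,a^{-1}\}\cup I$ is an inverse subsemigroup with ideal $I$, and the Rees quotient $U/I$ is $B_2^1$: $e$ is the identity, $f,g$ are the idempotents $0\mapsto0$ and $1\mapsto1$, $a$ is $0\mapsto1$, $a^{-1}$ is $1\mapsto0$, and $I$ is $\varnothing$. Thus $B_2^1\in\operatorname{var}S$.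

### Subdirect decomposition under $\sigma$

The rest is (3)⇒(1). First we find the structure of all inverse semigroups that satisfy $\sigma$.

**Lemma 6.** If an inverse semigroup $Q$ satisfies $\sigma$, then $Q$ is a subdirect product of groups and Brandt semigroups. More precisely, for each $\mathcal D$-class $D$ there is a homomorphism $\theta_D$ of $Q$ onto a group $G$ or a Brandt semigroup $B(G,J)$, where $G$ is a maximal subgroup in $D$ and $J$ is the set of idempotents in $D$, and these homomorphisms together separate the elements of $Q$.

*Proof.* **Step 1: $\mathcal D$-related idempotents with a common upper bound are equal.** This is what $\sigma$ gives. If $f=aa^{-1}$, $g=a^{-1}a$ and $f,g\le e=e^2$, then $a=fag\in eQe$, and $\sigma$ with $z=e$, $x=a$ gives $f=g$.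

**Step 2: at most one element of $D$ lies below a given $t$.** If $d,d'\in D$ and $d,d'\le t$, then $dd^{-1},d'd'^{-1}\le tt^{-1}$, and these idempotents are $\mathcal D$-related. By Step 1 they are equal, so $d=dd^{-1}t=d'd'^{-1}t=d'$. Define $t\theta_D\in D\cup\{0\}$ as the unique element of $D$ below $t$ if it exists, and $0$ otherwise.

**Step 3: the target is a Brandt semigroup.** Multiply in $D\cup\{0\}$ by $d\cdot d'=dd'$ if $d^{-1}d=d'd'^{-1}$, and let all other products be $0$. If $d^{-1}d=d'd'^{-1}$, then $(dd')(dd')^{-1}=d(d'd'^{-1})d^{-1}=dd^{-1}$, so $dd'\in D$, and likewise $(dd')^{-1}dd'=d'^{-1}d'$. Fix an idempotent $f_0\in D$ with maximal subgroup $G$, and for each $j\in J$ choose $a_j$ with $a_ja_j^{-1}=f_0$ and $a_j^{-1}a_j=j$. Send $d\in D$ with $dd^{-1}=i$, $d^{-1}d=j$ to $(i,\,a_ida_j^{-1},\,j)$. The middle entry is in $G$, and $(i,g,j)\mapsto a_i^{-1}ga_j$ is the inverse map. If $d^{-1}d=j=d'd'^{-1}$ and $d'^{-1}d'=l$, then $a_ida_j^{-1}\cdot a_jd'a_l^{-1}=a_i\,d\,j\,d'a_l^{-1}=a_i\,dd'\,a_l^{-1}$. So with $0\mapsto0$ we have an isomorphism $D\cup\{0\}\cong B(G,J)$.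

**Step 4: $\theta_D$ is a homomorphism.** We show that $(ts)\theta_D$ and $t\theta_D\cdot s\theta_D$ agree whenever one of them is nonzero; then they always agree.

* Let $t\theta_D=d$, $s\theta_D=d'$ and $d^{-1}d=d'd'^{-1}$. Then $dd'\in D$ by Step 3, and $dd'\le ts$. So $(ts)\theta_D=dd'=d\cdot d'$.
* Let $(ts)\theta_D=h\in D$. Put $f=hh^{-1}$, $d=ft$, $d'=d^{-1}ds$. From $h\le ts$ we get $h=fts$ and $f\le(ts)(ts)^{-1}=tss^{-1}t^{-1}\le tt^{-1}$. So $dd^{-1}=ftt^{-1}f=f$, hence $d\in D$; and $d\le t$. Further, $h=fts=ds=dd^{-1}ds=dd'$. From $d\,ss^{-1}d^{-1}=hh^{-1}=f=dd^{-1}$, multiplying by $d^{-1}$ on the left and $d$ on the right, we get $d^{-1}d\,ss^{-1}=d^{-1}d$. So $d'd'^{-1}=d^{-1}d\,ss^{-1}\,d^{-1}d=d^{-1}d$. Hence $d'\in D$, and $d'\le s$. Therefore $t\theta_D\cdot s\theta_D=d\cdot d'=dd'=h$.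

**Step 5: images and separation.** As $d\theta_D=d$ for $d\in D$, the image contains $D$. So it is $D\cup\{0\}\cong B(G,J)$, or $D$. In the latter case no product of elements of $D$ is $0$; for idempotents $i,j\in D$ this forces $i=j$, so $|J|=1$ and $D\cong G$ is a group. Finally, suppose $s\theta_D=t\theta_D$ for all $D$. Taking for $D$ the class of $s$ gives $t\theta_D=s$, so $s\le t$. Taking the class of $t$ gives $t\le s$. So $s=t$. $\square$

### A finite list of identities for $S$

Let $S$ be finite and satisfy (3). Let $\mathcal G$ be the variety of groups generated by the subgroups of $S$. It is generated by a finite group, the direct product of the maximal subgroups of $S$. By the Oates–Powell theorem (the identities of a finite group have a finite basis), $\mathcal G$ is defined within groups by finitely many laws $w_i=1$, $i\le m$, with nonempty words $w_i$. Clearly $\mathcal G\subseteq\operatorname{var}S$. Let $x_j^*=zz^{-1}x_jzz^{-1}$ and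
$$\rho_i:\quad w_i(x_1^*,x_2^*,\dots)\approx w_i(x_1^*,x_2^*,\dots)^2 .$$

**Step 1: a group satisfies $\rho_i$ iff it satisfies $w_i=1$.** In a group $x_j^*=x_j$, and an element equal to its square is $1$. So a group that satisfies all $\rho_i$ lies in $\mathcal G$.

**Step 2: $S$ satisfies $\rho_i$.** The values of the $x_j^*$ lie in $eSe$, $e=zz^{-1}$, which is Clifford by (3). Idempotents of a Clifford semigroup are central: for $h=h^2$, applying the Clifford law to $ah$ gives $aha^{-1}=ha^{-1}a=haa^{-1}$, and multiplying by $a$ on the right gives $ah=ha$. Let $f$ be the product of the idempotents $x_j^*x_j^{*-1}$ over the variables $x_j$ in $w_i$. As $(ab)(ab)^{-1}=a\,bb^{-1}a^{-1}=aa^{-1}bb^{-1}$ in $eSe$, the value $w_i(x^*)$ satisfies $w_i(x^*)w_i(x^*)^{-1}=f$, so $w_i(x^*)=f\,w_i(x^*)=w_i(fx^*)$, where $fx^*$ stands for $fx_1^*,fx_2^*,\dots$ and we use that $f$ is a central idempotent. Each $fx_j^*$ satisfies $(fx_j^*)(fx_j^*)^{-1}=f\,x_j^*x_j^{*-1}=f=(fx_j^*)^{-1}(fx_j^*)$, so it lies in the maximal subgroup at $f$ of $eSe$. This is a subgroup of $S$, so it satisfies $w_i=1$. Hence $w_i(x^*)=f$, an idempotent.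

**Step 3: case (a), $S$ is a group.** The inverse semigroup axioms, $xx^{-1}\approx yy^{-1}$ and all $\rho_i$ hold in $S$. An inverse semigroup satisfying them has only one idempotent, so it is a group, and it lies in $\mathcal G\subseteq\operatorname{var}S$. So this is a finite basis.

**Step 4: case (b), $S$ is Clifford but not a group.** Let $\Sigma$ consist of the inverse semigroup axioms, $xx^{-1}\approx x^{-1}x$ and all $\rho_i$; $S$ satisfies $\Sigma$. Let $Q$ satisfy $\Sigma$. Then $Q$ satisfies $\sigma$, and each $\mathcal D$-class of $Q$ has a single idempotent. By Lemma 6, $Q$ is a subdirect product of homomorphic images of the form $G$ or $G^0$. Here $G$ satisfies all $\rho_i$, so $G\in\mathcal G\subseteq\operatorname{var}S$. As $S$ is not a group, it has two distinct idempotents $h,h'$; then $hh'$ differs from at least one of them and forms with it a two-element semilattice $\{0,1\}\in\operatorname{var}S$. Hence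
$$G^0\cong(G\times\{0,1\})/(G\times\{0\})\in\operatorname{var}S .$$
Thus $Q\in\operatorname{var}S$, and $\Sigma$ is a finite basis.

**Step 5: case (c), $S$ is not Clifford.** Let $\Sigma$ consist of the inverse semigroup axioms, $\sigma$ and all $\rho_i$; $S$ satisfies $\Sigma$. Let $Q$ satisfy $\Sigma$. By Lemma 6, $Q$ is a subdirect product of homomorphic images that are groups $G$ or Brandt semigroups $B(G,J)$. Since $G$ is isomorphic to a subgroup of the image, it satisfies all $\rho_i$, so $G\in\mathcal G\subseteq\operatorname{var}S$. It remains to see that $B(G,J)\in\operatorname{var}S$.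

First, $B_2\in\operatorname{var}S$. Apply Lemma 6 to $S$. Some image $S\theta_D$ is a Brandt semigroup with at least two nonzero idempotents; otherwise $S$ would be a subdirect product of semigroups $G$ and $G^0$, hence Clifford. Taking two indices $i\ne j$ and the elements $(a,1,b)$, $a,b\in\{i,j\}$, with $0$, we find $B_2=B(\{1\},\{1,2\})$ inside it. Next,
$$B(G,\{1,2\})\cong(B_2\times G)/(\{0\}\times G)\in\operatorname{var}S .$$
It remains to show $B(G,J)\in\operatorname{var}B(G,\{1,2\})$, which is Step 6.

**Step 6: two indices suffice.** Again we use two-colorings, now of $J$. Let $u\approx v$ hold in $B(G,\{1,2\})$, with $u,v$ words in variables and their inverses, and evaluate the variables in $B(G,J)$ so that $u$ takes a nonzero value $(i,g,j)$. All variables of $u$ then have nonzero values. Every variable of $v$ occurs in $u$: if one did not, assign $0$ to it and one fixed nonzero idempotent of $B(G,\{1,2\})$ to all other variables; then $v$ takes the value $0$ and $u$ does not, a contradiction. For any $c:J\to\{1,2\}$ replace each value $(a,h,b)$ by $(c(a),h,c(b))$; this respects inverses and nonzero products. Then $u$, hence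 $v$, takes the value $(c(i),g,c(j))\ne0$ in $B(G,\{1,2\})$. Suppose $v$ had value $0$ in $B(G,J)$. All its factors are nonzero, so two consecutive factors would have unequal adjacent indices, and a $c$ that separates these two indices would make $v$ equal to $0$ in $B(G,\{1,2\})$, a contradiction. So $v$ has a nonzero value $(i',g',j')$, and $(c(i'),g',c(j'))=(c(i),g,c(j))$ for all $c$. Hence $g'=g$, $i'=i$, $j'=j$, and $v$ has the same value as $u$. By symmetry, the values also agree whenever $v$ is nonzero, so $u\approx v$ holds in $B(G,J)$.

Thus $Q\in\operatorname{var}S$, and $\Sigma$ is a finite basis in case (c) too. In each of the cases (a)–(c) $S$ has a finite basis, which proves (3)⇒(1). With (1)⇒(2)⇒(3), Theorem B is proved. $\square$
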